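\title{The function space $C_k(P)$ over the irrationals is an $M_1$-space}

\begin{abstract}
We prove that the space $C_k(P)$ of continuous real-valued functions on the irrationals, with the compact-open topology, has a $\sigma$-closure-preserving base. This answers a question of Gartside and Reznichenko. The same proof applies to $C_k(X,E)$ for every zero-dimensional Polish space $X$ and every separable normed space $E\neq\{0\}$. We first construct closed neighborhoods of $0$ that are uniformly separated, in one of countably many seminorms, from each function outside them. We then enlarge them recursively by small open pieces placed around countably many marked centers, until each becomes the closure of an open set.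
\end{abstract}

\section{Introduction}

All spaces are regular and $T_1$, and $\omega=\{0,1,2,\dots\}$. A family $\mathcal A$ of subsets of a space $Y$ is \emph{closure-preserving} if
\[
\operatorname{cl}\bigcup\mathcal A'=\bigcup\{\operatorname{cl}A: A\in\mathcal A'\}\qquad\text{for every }\mathcal A'\subseteq\mathcal A .
\]
Finite families and locally finite families have this property. The definition keeps one consequence of local finiteness: a union of members has no limit points other than those of the members themselves.

The space $Y$ is an \emph{$M_1$-space} if it has a \emph{$\sigma$-closure-preserving base}, that is, a base which is a countable union of closure-preserving families. It is an \emph{$M_0$-space} if it has such a base consisting of clopen sets. It is an \emph{$M_3$-space}, or \emph{stratifiable}, if one can assign to each open set $U$ a sequence $(U_n)$ of open sets such that $\operatorname{cl}U_n\subseteq U$, $\bigcup_nU_n=U$, and $U_n\subseteq V_n$ for all $n$ whenever $U\subseteq V$.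

Both $M_1$ and $M_3$ generalize metrizability. A metrizable space has a base that is a countable union of locally finite families, so it is $M_1$; the model for $M_3$ is $U_n=\{y: d(y,Y\setminus U)>1/n\}$. Every $M_1$-space is $M_3$: if $\bigcup_n\mathcal B_n$ is a base with each $\mathcal B_n$ closure-preserving, put $U_n=\bigcup\{B\in\mathcal B_n:\operatorname{cl}B\subseteq U\}$. Closure preservation gives $\operatorname{cl}U_n\subseteq U$, and regularity gives $\bigcup_nU_n=U$.

For a space $X$ and a normed space $(E,|\cdot|)$, let $C_k(X,E)$ be the space of continuous maps $X\to E$ with the compact-open topology. The sets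
\[
B(g,K,\epsilon)=\{h: |h(x)-g(x)|<\epsilon\text{ for all }x\in K\}\qquad(K\subseteq X\text{ compact},\ \epsilon>0)
\]
are open and form a neighborhood base at $g$. Let $P=\omega^\omega$ be the space of irrationals, let $C_k(P)=C_k(P,\mathbb R)$, and let $C_k(P,2)$ be the subspace of $\{0,1\}$-valued functions. Gartside and Reznichenko showed that (a) $C_k(P,2)$ is an $M_0$-space, hence an $M_1$-space, and (b) $C_k(P)$ is an $M_3$-space, and they asked:

\medskip
\noindent\textbf{Question} (see \cite{M3M1}). \emph{Is $C_k(P)$ an $M_1$-space?}
\medskip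

The space $C_k(P)$ is not first countable (Remark~\ref{rem:notfirst}), so a base has uncountably many members at every point and closure preservation is a real constraint. Facts (a) and (b) suggest a positive answer, but (a) does not transfer directly. The space $C_k(P)$ is a real topological vector space, hence connected, and a $T_1$ space with two points and a base of clopen sets is disconnected. So $C_k(P)$ is not $M_0$, and the boundaries of the basic open sets have to be controlled. We show that this can be done.

\begin{theorem}\label{thm:main}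
Let $X$ be a zero-dimensional Polish space and $E\neq\{0\}$ a separable normed space. Then $C_k(X,E)$ is an $M_1$-space. In particular, $C_k(P)$ is an $M_1$-space.
\end{theorem}

Thus $C_k(P)$ is $M_1$ but, in contrast to $C_k(P,2)$, not $M_0$. For $E=\{0\}$ the function space is a point. We make no claim for Polish spaces $X$ that are not zero-dimensional. The reader interested only in $C_k(P)$ may take $X=P$ and $E=\mathbb R$ throughout; the proof does not become shorter.

Section~\ref{sec:code} codes compact sets by sequences $f$ and reduces the theorem to one family $\{O_f\}$ of open neighborhoods of $0$. Section~\ref{sec:tree} contains the compactness argument that suffices for $\{0,1\}$-valued functions and shows what goes wrong for real values. Section~\ref{sec:calm} builds a closure-preserving family of \emph{closed} neighborhoods $C_f$, and Sections~\ref{sec:flags} and~\ref{sec:open} convert it into a family of open sets. Section~\ref{sec:coarse} records that the base obtained is closure-preserving even in a coarser metrizable topology.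

\section{Compact sets coded by sequences}\label{sec:code}

\subsection*{The tree}
For sequences we write $t\sqsubseteq s$ if $t$ is an initial segment of $s$, $x|k$ for the initial segment of length $k$, $|a|$ for the length of $a$, and $a^\frown j$ for concatenation; $0^\infty$ is the zero sequence. If $X=\emptyset$ there is nothing to prove, so let $X\ne\emptyset$. Fix a complete compatible metric. Since $X$ is second countable with a base of clopen sets, every nonempty clopen set can be partitioned into finitely or countably many nonempty clopen sets of diameter at most $2^{-n}$. Partition $X$, then each piece, and so on, indexing the pieces each time by $\omega$ or by a finite initial segment of $\omega$. This gives a tree $S\subseteq\omega^{<\omega}$ such that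
\begin{center}
for each $a\in S$, the set $\{j:a^\frown j\in S\}$ is $\omega$ or a nonempty finite initial segment of $\omega$,
\end{center}
and, by completeness, a homeomorphism of $X$ onto the closed set $\{x\in\omega^\omega: x|k\in S\text{ for all }k\}$. We identify $X$ with this set; for $X=P$ we take $S=\omega^{<\omega}$. The sets $[a]=\{x\in X:a\sqsubseteq x\}$, $a\in S$, form a clopen base, and $a^\frown0^\infty\in X$ for each $a\in S$.

Let $F$ be the set of nondecreasing $f\in\omega^\omega$ and $\Sigma$ the countable set of nondecreasing finite sequences in $\omega$, including $\emptyset$. For $f\in F$ put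
\[
K_f=\{x\in X: x(j)\le f(j)\text{ for all }j\}.
\]
This set is compact, being closed in a product of finite sets. Every compact $K\subseteq X$ lies in some $K_f$: take $f(j)=\max\{x(i):x\in K,\ i\le j\}$. For $\emptyset\neq s\in\Sigma$ let $\bar s\in F$ be $s$ followed by its last entry repeated forever, and put $K_s=K_{\bar s}$; put $K_\emptyset=\emptyset$. For $q\in\omega$ let
\[
Q_q=\{x\in X:x(j)\le q\text{ for all }j\},\qquad f\vee q=\max(f,q)\in F,
\]
so that $Q_q\subseteq K_{f\vee q}$, and $K_s\subseteq Q_q$ whenever $q$ bounds the entries of $s$. For $g\in C(X,E)$ and compact $A$ let $\|g\|_A=\sup_A|g|$, with $\|g\|_\emptyset=0$, and abbreviate $\|g\|_f=\|g\|_{K_f}$, $\|g\|_s=\|g\|_{K_s}$. Finally let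
\[
B_f=\{u\in C(X,E):\|u\|_f<1\}=B(0,K_f,1).
\]
The uncountably many seminorms $\|\cdot\|_f$ generate the topology. The countably many seminorms $\|\cdot\|_s$ approximate them in the sense of (K1) and (K5) below.

\begin{lemma}\label{lem:K}
Let $g\in C(X,E)$, $f\in F$, and $s,t,t'\in\Sigma$.
\begin{itemize}
\item[(K1)] If $t\sqsubseteq t'$ then $K_t\subseteq K_{t'}$, and if $t\sqsubseteq f$ then $K_t\subseteq K_f$. The sequence $\|g\|_{f|k}$ is nondecreasing with limit $\|g\|_f$.
\item[(K2)] If $m\le m'$ and $t^\frown m\in\Sigma$, then $K_{t^\frown m}\subseteq K_{t^\frown m'}$.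
\item[(K3)] If $t\sqsubseteq s$, $t\ne s$, and $m$ is the last entry of $s$, then $t^\frown m\in\Sigma$ and $K_s\subseteq K_{t^\frown m}$.
\item[(K4)] If $a\in S$ and $K_s\cap[a]\neq\emptyset$, then $a^\frown0^\infty\in K_s$.
\item[(K5)] If for infinitely many $k$ there is $s_k\in\Sigma$ with $s_k\sqsupseteq f|k$ and $\|g\|_{s_k}\ge c$, then $\|g\|_f\ge c$.
\end{itemize}
\end{lemma}

\begin{proof}
The inclusions in (K1)--(K3) hold because the bounding sequences are pointwise comparable; for instance $\bar t\le\bar{t'}$ when $\emptyset\ne t\sqsubseteq t'$, since $t'$ is nondecreasing. For the limit in (K1), let $x\in K_f$. The points $(x|k)^\frown0^\infty$, $k\ge1$, belong to $K_{f|k}$ and converge to $x$, so $|g(x)|\le\sup_k\|g\|_{f|k}$. For (K4), a point of $K_s\cap[a]$ shows that $a(j)\le\bar s(j)$ for $j<|a|$.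

For (K5), consider only $k\geq1$, so that $K_{s_k}$ is nonempty and compact, and pick $x_k\in K_{s_k}$ with $|g(x_k)|\ge c$. Then $x_k(j)\le f(j)$ whenever $k>j$. Each coordinate takes finitely many values, so a subsequence converges to some $x\in\omega^\omega$ with $x\le f$. Since $X$ is closed in $\omega^\omega$, we have $x\in K_f$, and $|g(x)|\ge c$ by continuity.
\end{proof}

The closedness of $X$ in $\omega^\omega$, that is, completeness, is used only for the compactness of $K_f$ and for (K5); every finiteness argument below rests on these two facts.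

\begin{remark}\label{rem:notfirst}
$C_k(P)$ is not first countable. Otherwise there are $f_n\in F$ and $\epsilon_n>0$ such that the sets $\epsilon_nB_{f_n}$ form a base at $0$. Let $x(n)=f_n(n)+1$. The indicator function of $[x|(n+1)]$ vanishes on $K_{f_n}$ and equals $1$ at $x$, so no $\epsilon_nB_{f_n}$ is contained in $B(0,\{x\},1)$.
\end{remark}

\subsection*{Separability}
The next lemma is the only place where separability of $E$ is used.

\begin{lemma}\label{lem:sep}
Every subspace of $C_k(X,E)$ is separable.
\end{lemma}

\begin{proof}
Fix a countable base $\mathcal J$ of $E$, and consider the countably many sets $N=\{h:h([a_i])\subseteq J_i\text{ for }i\le l\}$ with $l\in\omega$, $a_i\in S$, $J_i\in\mathcal J$. Given $g$, $K$, $\epsilon$, cover $K$ by finitely many $[a_i]$ with $g([a_i])\subseteq J_i$ and $\operatorname{diam}J_i<\epsilon$. The corresponding $N$ satisfies $g\in N\subseteq B(g,K,\epsilon)$. Hence, for a subspace $R$, choosing one point from each nonempty $N\cap R$ gives a countable dense subset of $R$.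
\end{proof}

\subsection*{Reduction to the origin}
We verify closure preservation through the following criterion.

\begin{lemma}\label{lem:crit}
Let $(A_\lambda)_{\lambda\in\Lambda}$ be subsets of a space $Y$. Suppose that each $y\in Y$ has a neighborhood $W_y$ disjoint from every $A_\lambda$ with $y\notin A_\lambda$. Then every union of sets $A_\lambda$ is closed; in particular the $A_\lambda$ are closed and form a closure-preserving family. If moreover $O_\lambda\subseteq A_\lambda\subseteq\operatorname{cl}O_\lambda$ for all $\lambda$, then $\operatorname{cl}O_\lambda=A_\lambda$ and $\{O_\lambda\}$ is closure-preserving.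
\end{lemma}

\begin{proof}
If $y\notin\bigcup_{\lambda\in\Lambda'}A_\lambda$, then $W_y$ misses this union, which is therefore closed. Under the additional hypothesis $\operatorname{cl}O_\lambda=A_\lambda$, and $\operatorname{cl}\bigcup_{\Lambda'}O_\lambda\subseteq\bigcup_{\Lambda'}A_\lambda=\bigcup_{\Lambda'}\operatorname{cl}O_\lambda$. The reverse inclusion always holds.
\end{proof}

The work of the paper is the following statement, proved in Section~\ref{sec:open}.

\begin{proposition}\label{prop:O}
Suppose $X$ is not locally compact. There is a closure-preserving family $\{O_f:f\in F\}$ of open subsets of $C_k(X,E)$ with $B_f\subseteq O_f\subseteq\{h:\|h\|_f\le2\}$ for all $f\in F$.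
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:O}]
The space $C_k(X,E)$ is a topological vector space. It is Hausdorff because evaluations separate points, and regular because the sets $\{h:\|h-g\|_K\le\epsilon\}$ are closed neighborhoods of $g$. By Lemma~\ref{lem:sep} fix a dense set $\{d_i:i\in\omega\}$.

Suppose first that $X$ is locally compact. Cover $X$ by open sets $U_0,U_1,\dots$ with compact closures, and let $L_n=\operatorname{cl}U_0\cup\dots\cup\operatorname{cl}U_n$; every compact set lies in some $L_n$. The countably many sets $B(d_i,L_n,1/k)$ form a base: given $B(g,K,\epsilon)$, take $L_n\supseteq K$, $k>2/\epsilon$ and $d_i\in B(g,L_n,1/k)$; then $g\in B(d_i,L_n,1/k)\subseteq B(g,K,\epsilon)$. A countable base is a countable union of one-element families, so $C_k(X,E)$ is $M_1$.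

Now suppose $X$ is not locally compact. For $i\in\omega$ and $k\ge1$ let
\[
\mathcal B_{i,k}=\{d_i+\tfrac1kO_f:f\in F\}.
\]
The map $h\mapsto d_i+\frac1kh$ is a homeomorphism, so $\mathcal B_{i,k}$ is a closure-preserving family of open sets. Given $B(g,K,\epsilon)$, choose $k>3/\epsilon$, then $f\in F$ with $K\subseteq K_f$, then $i$ with $\|g-d_i\|_f<\frac1k$. Then $g\in d_i+\frac1kB_f\subseteq d_i+\frac1kO_f$. Every $h\in d_i+\frac1kO_f$ has $\|h-d_i\|_f\le\frac2k$, hence $\|h-g\|_f<\frac3k<\epsilon$, so $d_i+\frac1kO_f\subseteq B(g,K,\epsilon)$. Thus $\bigcup_{i,k}\mathcal B_{i,k}$ is a base.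
\end{proof}

\section{Finite trees, two values and real values}\label{sec:tree}

To apply Lemma~\ref{lem:crit} to sets indexed by $f\in F$, one neighborhood of $g$, which looks at one compact set, must serve uncountably many $f$ at once. The compact set will be some $Q_q$, and the bound $q$ comes from a finite tree.

\begin{lemma}\label{lem:tree}
Let $g\in C(X,E)$, $0\le\alpha<\beta$, $I\subseteq[\beta,\infty)$, and
\[
T=\{t\in\Sigma:\|g\|_t\le\alpha\text{ and }\|g\|_s\in I\text{ for some }s\in\Sigma,\ s\sqsupseteq t\}.
\]
Then $T$ is finite and closed under initial segments. For each $t\in T$ there is a least $N(t)$ such that $t^+=t^\frown N(t)$ lies in $\Sigma$ and $\|g\|_{t^+}>\alpha$. If $t\in T$, $t^\frown m\in\Sigma$ and $\|g\|_{t^\frown m}>\alpha$, then $K_{t^+}\subseteq K_{t^\frown m}$.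
\end{lemma}

\begin{proof}
If $t'\sqsubseteq t\in T$, then $\|g\|_{t'}\le\|g\|_t\le\alpha$ by (K1), and the $s$ that works for $t$ works for $t'$. Let $t\in T$ with witness $s$. Then $s\ne t$ because $\|g\|_s\ge\beta>\alpha$, so by (K3) $\|g\|_{t^\frown m}\ge\beta$ for the last entry $m$ of $s$. Hence $N(t)$ exists. The last assertion holds because such an $m$ is at least $N(t)$, and (K2) applies.

If $t^\frown m\in T$, then $\|g\|_{t^\frown m}\le\alpha$, so $m<N(t)$ by (K2). Thus every node of the tree $T$ has finitely many children in $T$. By K\"onig's lemma, an infinite tree with this property has an infinite branch, here an $f\in F$ with $f|k\in T$ for all $k$. Then $\|g\|_f\le\alpha$ by (K1), while $\|g\|_f\ge\beta$ by (K5). So $T$ is finite.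
\end{proof}

\begin{corollary}\label{cor:wit}
Let $g\in C(X,E)$ and $0\le\alpha<\beta$. There is $q\in\omega$ such that for every $f\in F$ with $\|g\|_f\ge\beta$ some $x\in K_f\cap Q_q$ satisfies $|g(x)|>\alpha$.
\end{corollary}

\begin{proof}
Fix $\beta'\in(\alpha,\beta)$, let $T$ be the tree of Lemma~\ref{lem:tree} for $\alpha$, $\beta'$ and $I=[\beta',\infty)$, and let $q$ bound the entries of all $t^+$, $t\in T$. Let $\|g\|_f\ge\beta$. By (K1), $\|g\|_{f|j}\ge\beta'$ for all large $j$, so every initial segment of $f$ has an extension $s$ with $\|g\|_s\in I$. Therefore $f|k\in T$ if and only if $\|g\|_{f|k}\le\alpha$. In particular $\emptyset\in T$. Let $r=f|k$ be the longest initial segment of $f$ in $T$. Then $\|g\|_{r^\frown f(k)}>\alpha$, so $K_{r^+}\subseteq K_{f|(k+1)}\subseteq K_f$. Also $K_{r^+}\subseteq Q_q$ and $\|g\|_{r^+}>\alpha$.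
\end{proof}

\begin{example}[two values]\label{ex:two}
Corollary~\ref{cor:wit} already gives fact (a). In $C_k(P,2)$ let $V_f=\{u:u=0\text{ on }K_f\}$, an open set. Given $g$, take $q$ for $\alpha=0$, $\beta=1$, and let $W_g=\{h:h=g\text{ on }Q_q\}$. If $g\notin V_f$, then $\|g\|_f=1$, so $g(x)=1$ for some $x\in K_f\cap Q_q$. Every $h\in W_g$ equals $1$ at $x$, so $W_g\cap V_f=\emptyset$. By Lemma~\ref{lem:crit} the $V_f$ are clopen and form a closure-preserving family. Translating by addition modulo $2$ along a countable dense set $\{d_i\}$ gives the families $\{\{h:h=d_i\text{ on }K_f\}:f\in F\}$, whose union is a base.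
\end{example}

The argument uses the gap between $0$ and $1$: a function that fails the condition fails it by a definite amount. For real values there is no gap, and the balls $B_f$ do not work.

\begin{example}[real values]\label{ex:real}
Let $X=P$, $E=\mathbb R$. Put $\gamma(0^\infty)=1$ and $\gamma(x)=1+2^{-j}$ if $j$ is the first coordinate with $x(j)\neq0$; this $\gamma$ is continuous. Let $f_k$ consist of $k$ zeros followed by ones, $k\ge1$. On $K_{f_k}$ the function $\gamma$ takes values in $[1,1+2^{-k}]$ and attains $1+2^{-k}$. So $\gamma\notin\operatorname{cl}B_{f_k}\subseteq\{u:\|u\|_{f_k}\le1\}$. But $\gamma-2^{1-k}\in B_{f_k}$, and these functions converge uniformly to $\gamma$. Hence $\gamma\in\operatorname{cl}\bigcup_kB_{f_k}$, and $\{B_f\}$ is not closure-preserving.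
\end{example}

By Corollary~\ref{cor:wit}, values of $\|g\|_f$ that exceed the threshold by a fixed margin are harmless. The trouble is a sequence $f_k$ along which the excess tends to $0$. We therefore need neighborhoods whose definition has a built-in gap.

\section{Calm functions and the closed neighborhoods $C_f$}\label{sec:calm}

In Example~\ref{ex:real} the $f_k$ converge to $0^\infty$, and $\|\gamma\|_{0^\infty}=1$. The remedy is to let a finite initial segment $t$ of $f$ decide membership: we require the bound $1$ on $K_t$ and the weaker bound $\frac54$ on all $K_s$ with $s\sqsupseteq t$. For a reason that appears in Section~\ref{sec:flags}, we also tolerate those $s$ on which the function is very large.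

\begin{definition}
A function $u\in C(X,E)$ is \emph{calm at $t\in\Sigma$} if $\|u\|_t\le1$ and there is no $s\in\Sigma$ with $s\sqsupseteq t$ and $\frac54<\|u\|_s<3$. For $f\in F$ let
\[
C_f=\{u:\|u\|_f\le\tfrac54\text{ and }u\text{ is calm at some }t\sqsubseteq f\}.
\]
\end{definition}

\begin{lemma}\label{lem:C}
Let $f\in F$.
\begin{itemize}
\item[(i)] $B_f\subseteq C_f$.
\item[(ii)] If $u$ is calm at some $t\sqsubseteq f$, then either $u\in C_f$ or $\|u\|_f\ge3$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\|u\|_f<1$, so $\|u\|_{f|k}\le1$ for all $k$. If $u$ were calm at no $f|k$, there would be $s_k\sqsupseteq f|k$ with $\|u\|_{s_k}>\frac54$ for all $k$, and (K5) would give $\|u\|_f\ge\frac54$.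

(ii) For $k\ge|t|$ the numbers $\|u\|_{f|k}$ lie in the closed set $[0,\frac54]\cup[3,\infty)$. By (K1) so does their limit $\|u\|_f$.
\end{proof}

\begin{example}\label{ex:real2}
Return to $\gamma$, for which $1\le\gamma\le2$. If $t$ has a nonzero entry, then $\|\gamma\|_t>1$. At $t=\emptyset$ and $t=(0)$ calmness fails, since $\|\gamma\|_{(1)}=2$ and $\|\gamma\|_{(0,1)}=\frac32$. At $t=(0,0)$ it holds, since $\gamma\le\frac54$ on $[(0,0)]$. Hence $\gamma\in C_f$ if and only if $f(0)=f(1)=0$; in particular $\gamma\in C_{f_k}$ for $k\ge2$, and the obstruction of Example~\ref{ex:real} disappears. If $\gamma\notin C_f$, then $K_f$ contains $(1,0,0,\dots)$ or $(0,1,0,\dots)$. At such a point $\gamma\ge\frac32$ while $|u|\le\frac54$ for $u\in C_f$. So $\|u-\gamma\|_{Q_1}\ge\frac14$, uniformly in $f$.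
\end{example}

The same uniform separation holds for every function.

\begin{lemma}[uniform separation]\label{lem:unif}
For each $g\in C(X,E)$ there are $q\in\omega$ and $\delta>0$ such that
\[
\|u-g\|_{Q_q}\ge\delta\qquad\text{whenever }f\in F,\ g\notin C_f,\ u\in C_f .
\]
\end{lemma}

\begin{proof}
Let $T$ be the finite tree of Lemma~\ref{lem:tree} for $\alpha=1$, $\beta=\frac54$, $I=(\frac54,3)$. Thus $T$ consists of the $t$ with $\|g\|_t\le1$ at which $g$ is not calm. For $t\in T$ fix $s_t\sqsupseteq t$ with $\frac54<\|g\|_{s_t}<3$. Let $q$ be at least the number given by Corollary~\ref{cor:wit} for $\alpha=2$, $\beta=3$, and let $q$ bound the entries of $s_t$ and $t^+$ for all $t\in T$; then $K_{s_t}\cup K_{t^+}\subseteq Q_q$. Since $T$ is finite, there is $\delta\in(0,\frac34]$ with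
\[
\tfrac54+\delta\le\|g\|_{s_t}\le3-\delta,\qquad \|g\|_{t^+}\ge1+\delta\qquad(t\in T).
\]
Let $g\notin C_f$ and $u\in C_f$, with $u$ calm at $\tau\sqsubseteq f$. We use that $\|u-g\|_{Q_q}\ge\bigl|\,\|u\|_A-\|g\|_A\bigr|$ for compact $A\subseteq Q_q$.

\emph{Case A: $g$ is calm at some $t\sqsubseteq f$.} By Lemma~\ref{lem:C}(ii), $\|g\|_f\ge3$, so $|g(x)|>2$ for some $x\in K_f\cap Q_q$. Since $|u(x)|\le\frac54$, we get $\|u-g\|_{Q_q}>\frac34\ge\delta$.

\emph{Case B: $g$ is calm at no $t\sqsubseteq f$.} Then $f|j\in T$ if and only if $\|g\|_{f|j}\le1$, and $\emptyset\in T$. Let $r=f|k$ be the longest initial segment of $f$ in $T$. Then $\|g\|_{f|(k+1)}>1$, so $K_{r^+}\subseteq K_{f|(k+1)}$ by Lemma~\ref{lem:tree}. We compare $\tau$ with $r$.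
If $\tau\sqsupseteq f|(k+1)$, then $\|u\|_{r^+}\le\|u\|_\tau\le1$, while $\|g\|_{r^+}\ge1+\delta$.
If $\tau\sqsubseteq r$, then $\tau\in T$, and calmness of $u$ at $\tau$ gives $\|u\|_{s_\tau}\notin(\frac54,3)$, while $\|g\|_{s_\tau}\in[\frac54+\delta,3-\delta]$.
In both cases $\|u-g\|_{Q_q}\ge\delta$.
\end{proof}

For $\gamma$ the tree is $T=\{\emptyset,(0)\}$, with $\emptyset^+=(1)$ and $(0)^+=(0,1)$; these also serve as $s_t$, and one recovers $q=1$, $\delta=\frac14$.

By Lemmas~\ref{lem:crit}, \ref{lem:C} and~\ref{lem:unif}, $\{C_f\}$ is a closure-preserving family of closed neighborhoods of $0$. This is enough for fact (b). Enumerate the families $\{d_i+\frac1kC_f:f\in F\}$ as $\mathcal A_n$ and put $U_n=\operatorname{int}\bigcup\{A\in\mathcal A_n:A\subseteq U\}$. The union is a closed subset of $U$, and as in the proof of Theorem~\ref{thm:main} each point of $U$ is interior to some such $A$. For $M_1$ the members of the family must be open, and passing to interiors loses everything gained so far.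

\begin{proposition}\label{prop:int}
For $X=P$, $E=\mathbb R$ and $f\in F$, we have $B_f\subseteq\operatorname{int}C_f\subseteq\{u:\|u\|_f\le1\}$. Consequently $\{\operatorname{int}C_f:f\in F\}$ is not closure-preserving.
\end{proposition}

\begin{proof}
The first inclusion is Lemma~\ref{lem:C}(i). Let $u\in C_f$ with $\|u\|_f>1$, and let $\ell\in F$, $\ell\ge f$. We find $u'\notin C_f$ equal to $u$ on $K_\ell$. By (K1) and (K5) there is $k$ with $\|u\|_{f|k}>1$ and $\|u\|_s<2$ for all $s\sqsupseteq f|k$. Let $m>\ell(k)$, let $a$ be $k$ zeros followed by $m$, and let $u'=2$ on $[a]$ and $u'=u$ elsewhere. Then $[a]\cap K_\ell=\emptyset$. For $s=(f|k)^\frown m\in\Sigma$ we have $a^\frown0^\infty\in K_s$, so $\|u'\|_s=2$, and $u'$ is not calm at $f|j$ for $j\le k$. For $j>k$ we have $\|u'\|_{f|j}=\|u\|_{f|j}>1$. So $u'\notin C_f$. The last statement follows with $\gamma$ and $f_k$ as in Example~\ref{ex:real}.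
\end{proof}

For instance, the constant function $\frac54$ is calm at $\emptyset$ and lies in every $C_f$, but not in the closure of any $\operatorname{int}C_f$.

\section{Flags and centers}\label{sec:flags}

From now on $X$ is not locally compact. By Lemma~\ref{lem:crit} we want open sets $O_f$ that are dense in closed sets $A_f\supseteq C_f$, where the $A_f$ keep the separation property. The natural attempt is to choose countably many centers $h_n$, such that those lying in $C_f$ are dense in $C_f$, and to add a small open piece $h_n+\varepsilon_nB_{f'}$ around each. To keep the separation property one adds the closed piece $h_n+\varepsilon_nC_{f'}$ to $A_f$. This piece is again not the closure of its interior, so the step is repeated inside it, and a point of $A_f$ is reached through a chain of pieces with indices $0=m_0<m_1<\dots<m_k$.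

The difficulty is a circularity. Let $g\notin A_f$. Lemma~\ref{lem:unif} gives a distance $\rho_m$ from $g$ to the $m$th piece. If a chain jumps from $m$ to $m'$ with $\varepsilon_{m'}$ much smaller than $\rho_m$, the rest of the chain stays away from $g$. So one needs a threshold $\nu$ with $\varepsilon_\nu$ much smaller than $\rho_m$ for all $m\le\nu$, and $\rho_m$ may decrease faster than $\varepsilon_m$. We break the circle by marking each center with a large value at two points, its \emph{flag}, so that only finitely many centers are relevant to any given $g$.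

\subsection*{Flags}
Let $b\in X$ have no compact neighborhood, and let $p\in\omega$. If every node of $S$ extending $b|p$ had finitely many children, each level of $S$ would contain finitely many such nodes, and $[b|p]$ would be a closed subset of some $K_f$, hence compact. So there is $a_p\in S$ with $a_p\sqsupseteq b|p$ and $a_p{}^\frown j\in S$ for all $j\in\omega$. For $p,v\in\omega$ put
\[
z_p=a_0{}^\frown p^\frown0^\infty,\quad x_{p,v}=a_p{}^\frown v^\frown0^\infty,\quad \Phi_{p,v}=\{z_p,x_{p,v}\},\quad Z_{p,v}=[a_0{}^\frown p]\cup[a_p{}^\frown v].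
\]
For $X=P$ one may take $b=0^\infty$ and $a_p=0^p$; then $z_p=(p,0,0,\dots)$, and $x_{p,v}$ has the entry $v$ at coordinate $p$ and zeros elsewhere.

\begin{lemma}\label{lem:flag}
\begin{itemize}
\item[(i)] $Z_{p,v}$ is clopen, $\Phi_{p,v}\subseteq Z_{p,v}$, and $\Phi_{p,v}\subseteq Q_N$ for all large $N$.
\item[(ii)] For each $\ell\in F$ there are $p,v$ with $K_\ell\cap Z_{p,v}=\emptyset$.
\item[(iii)] For $g\in C(X,E)$ and any sequence $(p_j,v_j)$ in $\omega^2$, the numbers $\min\{|g(y)|:y\in\Phi_{p_j,v_j}\}$ do not tend to infinity.
\item[(iv)] Let $u$ be calm at $t$ and $K_t\cap Z_{p,v}=\emptyset$. If $u'\in C(X,E)$ equals $u$ off $Z_{p,v}$ and $|u'|\ge3$ on $\Phi_{p,v}$, then $u'$ is calm at $t$.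
\end{itemize}
\end{lemma}

\begin{proof}
(i) The two points are eventually zero, hence bounded. (ii) Take $p>\ell(|a_0|)$, then $v>\ell(|a_p|)$.

(iii) Suppose the numbers tend to infinity. If $p_j=p$ for infinitely many $j$, then $|g(z_p)|$ exceeds every bound, which is absurd. Otherwise $p_j\to\infty$, and $x_{p_j,v_j}\in[b|p_j]$ converges to $b$ while $|g(x_{p_j,v_j})|\to\infty$. This contradicts continuity of $g$ at $b$.

(iv) We have $\|u'\|_t=\|u\|_t\le1$. Let $s\sqsupseteq t$. If $K_s\cap Z_{p,v}=\emptyset$, then $\|u'\|_s=\|u\|_s\notin(\frac54,3)$. Otherwise $K_s$ contains $z_p$ or $x_{p,v}$ by (K4), and $\|u'\|_s\ge3$.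
\end{proof}

Part (iv) is the reason for allowing $\|u\|_s\ge3$ in the definition of calmness: the flags $x_{p,v}$ accumulate at $b$, which may lie in $K_f$, so they cannot be kept out of all $K_s$ with $s\sqsupseteq t$.

\begin{remark}
One-point flags cannot satisfy both (ii) and (iii). If points $y_j$ do not all lie in one compact set, some subsequence consists of distinct points and has no accumulation point. Choose pairwise disjoint sets $[y_j|k_j]$ with $k_j\ge j$ along it; they form a locally finite family, so a function that is constant of norm $j$ on $[y_j|k_j]$ and $0$ elsewhere is continuous. With two points, $z_p$ controls the sequences with $p$ bounded and $x_{p,v}$ those with $p\to\infty$.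
\end{remark}

\subsection*{Centers}
Calmness at $t$ depends on the countable parameter $t$, not on $f$; this is why countably many centers can serve all $f$. By Lemma~\ref{lem:sep} fix functions $u_i\in C(X,E)$, $i\in\omega$, such that for every $t\in\Sigma$
\begin{equation}\label{eq:dense}
\text{the $u_i$ that are calm at $t$ are dense in }\{u\in C_k(X,E):u\text{ is calm at }t\}.
\end{equation}
Let $\varepsilon_n=4^{-n}$. Fix a map $n\mapsto(m(n),i(n),p(n),v(n))$ from $\{1,2,\dots\}$ onto $\omega^4$ with $m(n)<n$: list every tuple infinitely often and replace the entries with $m(n)\ge n$ by $(0,0,0,0)$. Write $\Phi_n=\Phi_{p(n),v(n)}$ and $Z_n=Z_{p(n),v(n)}$.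

Define $h_n\in C(X,E)$ and $N_n\in\omega$ recursively. Let $h_0=0$ and $N_0=0$. For $n\ge1$ choose $c_n\in E$ with
\[
|c_n|=n+3+\max_{m<n}\|h_m\|_{\Phi_n},
\]
which is possible since $E\neq\{0\}$, and put
\[
h_n=\begin{cases}h_{m(n)}+\varepsilon_{m(n)}u_{i(n)}&\text{off }Z_n,\\ c_n&\text{on }Z_n.\end{cases}
\]
The function $h_n$ is continuous because $Z_n$ is clopen. Let $N_n\ge\max(N_{n-1},n)$ be such that $\Phi_n\subseteq Q_{N_n}$. The choice of $c_n$ gives
\begin{equation}\label{eq:big}
|h_n(y)-h_m(y)|\ge3\qquad(y\in\Phi_n,\ m<n).
\end{equation}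

\begin{lemma}\label{lem:near}
For each $g\in C(X,E)$ the set $\operatorname{Near}(g)=\{0\}\cup\{n\ge1:\|g-h_n\|_{\Phi_n}\le2\varepsilon_n\}$ is finite.
\end{lemma}

\begin{proof}
If $1\le n\in\operatorname{Near}(g)$, then $|g(y)|\ge|c_n|-2\varepsilon_n\ge n$ for each $y\in\Phi_n$. An infinite set $\operatorname{Near}(g)$ would contradict Lemma~\ref{lem:flag}(iii).
\end{proof}

\section{The open sets $O_f$}\label{sec:open}

For $f\in F$ and $n\in\omega$ let
\[
D_{n,f}=h_n+\varepsilon_nC_{f\vee N_n}.
\]
We use $f\vee N_n$ in place of $f$ so that members of the $n$th piece are close to $h_n$ on $Q_{N_n}$. This set contains the flag $\Phi_n$, and it contains $Q_\nu$ for every $\nu\le n$. Define $I(f)\subseteq\omega$ recursively: $0\in I(f)$, and $n\ge1$ belongs to $I(f)$ if and only if $h_n\in D_{m,f}$ for some $m\in I(f)$ with $m<n$. Put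
\[
O_f=\bigcup_{n\in I(f)}\bigl(h_n+\varepsilon_nB_{f\vee N_n}\bigr),\qquad A_f=\bigcup_{n\in I(f)}D_{n,f}.
\]
The set $O_f$ is open, the term $n=0$ is $B_f$, and $O_f\subseteq A_f$ by Lemma~\ref{lem:C}(i).

\begin{lemma}[chains]\label{lem:chain}
Let $n\in I(f)$ and $h\in D_{n,f}$. There are $0=m_0<\dots<m_k=n$ in $I(f)$ with $h_{m_{j+1}}\in D_{m_j,f}$ for $j<k$, and
\[
\|h-h_{m_i}\|_{f\vee N_{m_i}}\le2\varepsilon_{m_i}\qquad(i\le k).
\]
In particular $\|h\|_f\le2$ for all $h\in A_f$.
\end{lemma}

\begin{proof}
The chain is obtained by unwinding the definition of $I(f)$ downward from $n$. Write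
\[
h-h_{m_i}=(h-h_{m_k})+\sum_{j=i}^{k-1}(h_{m_{j+1}}-h_{m_j}).
\]
The terms belong to $\varepsilon_{m_j}C_{f\vee N_{m_j}}$ for $j=i,\dots,k$, so the $j$th is bounded by $\frac54\varepsilon_{m_j}$ on $K_{f\vee N_{m_j}}$. This set contains $K_{f\vee N_{m_i}}$ because $(N_n)$ is nondecreasing. The sum of the bounds is at most $\frac54\varepsilon_{m_i}\sum_{j\ge0}4^{-j}=\frac53\varepsilon_{m_i}$. The last claim is the case $i=0$.
\end{proof}

\begin{lemma}[density]\label{lem:dense}
$A_f\subseteq\operatorname{cl}O_f$ for every $f\in F$.
\end{lemma}

\begin{proof}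
Let $m\in I(f)$, $g\in D_{m,f}$, $K\subseteq X$ compact and $\eta>0$. We find $n\in I(f)$ with $\|h_n-g\|_K<\eta$; this suffices, since $h_n\in O_f$.

Put $\hat f=f\vee N_m$ and $\tilde g=(g-h_m)/\varepsilon_m\in C_{\hat f}$, and let $\tilde g$ be calm at $t\sqsubseteq\hat f$. Choose $\ell\in F$ with $\ell\ge\hat f$ and $K\subseteq K_\ell$. By \eqref{eq:dense} choose $i$ such that $u_i$ is calm at $t$ and $\|u_i-\tilde g\|_\ell<\min(1,\eta)$. By Lemma~\ref{lem:flag}(ii) choose $p,v$ with $K_\ell\cap Z_{p,v}=\emptyset$, and let $n\ge1$ satisfy $(m(n),i(n),p(n),v(n))=(m,i,p,v)$. Then $n>m$.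

Let $u=(h_n-h_m)/\varepsilon_m$. It equals $u_i$ off $Z_n$, in particular on $K_\ell$, so $\|h_n-g\|_K=\varepsilon_m\|u_i-\tilde g\|_K<\eta$. By \eqref{eq:big} and $\varepsilon_m\le1$ we have $|u|\ge3$ on $\Phi_n$, and $K_t\subseteq K_{\hat f}\subseteq K_\ell$ is disjoint from $Z_n$. So $u$ is calm at $t$ by Lemma~\ref{lem:flag}(iv). Moreover $\|u\|_{\hat f}=\|u_i\|_{\hat f}<\frac54+1<3$, so $u\in C_{\hat f}$ by Lemma~\ref{lem:C}(ii). This says $h_n\in D_{m,f}$, and therefore $n\in I(f)$.
\end{proof}

\begin{lemma}[separation]\label{lem:W}
Each $g\in C_k(X,E)$ has an open neighborhood $W_g$ such that $W_g\cap A_f=\emptyset$ for every $f\in F$ with $g\notin A_f$.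
\end{lemma}

\begin{proof}
For $n\in\operatorname{Near}(g)$ apply Lemma~\ref{lem:unif} to $(g-h_n)/\varepsilon_n$, obtaining $q_n$ and $\delta_n$. Scaling back,
\begin{equation}\label{eq:rho}
\|w-g\|_{Q_{q_n}}\ge\varepsilon_n\delta_n\qquad\text{whenever }f\in F,\ g\notin D_{n,f},\ w\in D_{n,f}.
\end{equation}
Since $\operatorname{Near}(g)$ is finite and nonempty, $\rho=\min\{\varepsilon_n\delta_n:n\in\operatorname{Near}(g)\}$ is positive, and there is $\nu\in\omega$ with $\nu\ge q_n$ for all $n\in\operatorname{Near}(g)$ and $2\varepsilon_\nu<\rho/2$. Let $W_g$ be the set of all $h$ such that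
\[
\|h-g\|_{Q_\nu}<\rho/2,\qquad\text{and}\qquad\|h-h_n\|_{\Phi_n}>2\varepsilon_n\ \text{ for all }n\le\nu\text{ with }n\notin\operatorname{Near}(g).
\]
These are finitely many open conditions, and $g$ satisfies them by the definition of $\operatorname{Near}(g)$.

Suppose $g\notin A_f$ and $h\in W_g\cap A_f$. Take $n\in I(f)$ with $h\in D_{n,f}$ and a chain $0=m_0<\dots<m_k=n$ as in Lemma~\ref{lem:chain}. Let $i$ be maximal with $m_i\le\nu$, and put $m=m_i$. We claim $m\in\operatorname{Near}(g)$. This holds by definition if $m=0$. If $m\ge1$, then $\Phi_m\subseteq Q_{N_m}\subseteq K_{f\vee N_m}$, so $\|h-h_m\|_{\Phi_m}\le2\varepsilon_m$ by Lemma~\ref{lem:chain}, and $h\in W_g$ forces $m\in\operatorname{Near}(g)$. Since $m\in I(f)$ and $g\notin A_f$, we have $g\notin D_{m,f}$, so \eqref{eq:rho} applies to $m$.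

If $i=k$, then $h\in D_{m,f}$, and $\|h-g\|_{Q_\nu}\ge\|h-g\|_{Q_{q_m}}\ge\rho$, contrary to $h\in W_g$.

If $i<k$, let $m'=m_{i+1}>\nu$ and $w=h_{m'}\in D_{m,f}$, so $\|w-g\|_{Q_{q_m}}\ge\rho$. From $N_{m'}\ge m'>\nu\ge q_m$ we get $Q_{q_m}\subseteq K_{f\vee N_{m'}}$, and Lemma~\ref{lem:chain} gives $\|h-w\|_{Q_{q_m}}\le2\varepsilon_{m'}\le2\varepsilon_\nu<\rho/2$. Hence $\|h-g\|_{Q_\nu}\ge\|h-g\|_{Q_{q_m}}>\rho/2$, again contrary to $h\in W_g$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:O}]
We have $O_f\subseteq A_f\subseteq\operatorname{cl}O_f$ by Lemma~\ref{lem:dense}. Lemmas~\ref{lem:W} and~\ref{lem:crit} show that $\operatorname{cl}O_f=A_f$ and that $\{O_f:f\in F\}$ is closure-preserving. Finally, $B_f\subseteq O_f\subseteq A_f\subseteq\{h:\|h\|_f\le2\}$ by Lemma~\ref{lem:chain}.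
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. Zero-dimensionality entered twice: in the coding of $X$ by a tree, on which calmness is defined, and in the clopen sets $Z_n$ on which the centers are redefined.

\section{Closure preservation in a coarser metrizable topology}\label{sec:coarse}

The neighborhoods $W_g$ involve only the countably many compact sets $Q_q$. This gives a stronger form of closure preservation.

\begin{proposition}\label{prop:tau}
Let $X$ be not locally compact, for instance $X=P$, and let $\tau_0$ be the vector topology on $C(X,E)$ generated by the seminorms $\|\cdot\|_{Q_q}$, $q\in\omega$. Then $\tau_0$ is metrizable and coarser than the compact-open topology. Each family $\mathcal B_{i,k}$ is closure-preserving also with respect to $\tau_0$, and the compact-open closures of its members are $\tau_0$-closed.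
\end{proposition}

\begin{proof}
Each $Q_q$ is compact, so $\tau_0$ is coarser than the compact-open topology. The set $\bigcup_qQ_q$ contains all points $a^\frown0^\infty$, $a\in S$, so it is dense in $X$, and the seminorms separate continuous functions. Hence $\sum_q2^{-q}\min(1,\|g-h\|_{Q_q})$ is a metric inducing $\tau_0$.

The set $W_g$ of Lemma~\ref{lem:W} is $\tau_0$-open, because $\Phi_n\subseteq Q_{N_n}$ makes $h\mapsto\|h-h_n\|_{\Phi_n}$ continuous for $\tau_0$. The $\tau_0$-closure of $O_f$ contains its compact-open closure $A_f$. So Lemma~\ref{lem:crit} applies in $\tau_0$: the sets $A_f$ are $\tau_0$-closed, and $\{O_f\}$ is closure-preserving for $\tau_0$. The maps $h\mapsto d_i+\frac1kh$ are homeomorphisms for both topologies, which transfers these statements to $\mathcal B_{i,k}$.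
\end{proof}

Thus $C_k(P)$ has a $\sigma$-closure-preserving base whose families are closure-preserving even in one fixed coarser metrizable topology. The members of the base need not be $\tau_0$-open: for $X=P$ and unbounded $f$, the point $f\in K_f$ lies in no $Q_q$, so every nonempty $\tau_0$-open set contains functions with arbitrarily large value at that point, whereas $\|h\|_f\le2$ on $O_f$.

\begin{thebibliography}{1}

\bibitem{M3M1}
\emph{The $M3\Rightarrow M1$ Question},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1188-7.pdf}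

\end{thebibliography}
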